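\title{Families of sets with one forbidden intersection size:\\ the exponential growth rate}

\begin{abstract}
Let $m(n,t)$ be the largest size of a family of subsets of $\{1,\dots,n\}$ in which no two distinct members meet in exactly $t$ elements. We determine $m(n,t)$ up to a factor $2^{o(n)}$, uniformly in $t$. For $t<n/3$ the answer is $\binom{n}{\lfloor (n+t)/2\rfloor}2^{o(n)}$, which proves a conjecture stated for $\eta n<t<n/3$, and the constant $1/3$ is optimal. In a layer of $k$-sets with $k-t$ prime the Frankl--Wilson method suffices. For the other layers, a spectral count of pairs in the Johnson scheme turns a family of density $\alpha$ into a family of density at least $\alpha^2/2$ in a layer where the difference is prime, and entropy inequalities show that the loss from squaring can be afforded.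
\end{abstract}

\section{Introduction}

Let $[n]=\{1,\dots,n\}$ and let $t$ be an integer with $0\le t\le n$. A family $\mathcal A\subset 2^{[n]}$ \emph{avoids $t$} if $|A\cap A'|\ne t$ for all distinct $A,A'\in\mathcal A$. Let $m(n,t)$ be the largest size of a family in $2^{[n]}$ that avoids $t$. It measures the cost of forbidding a single intersection size while all others are allowed.

The two ends are easy. Two distinct sets never meet in $n$ elements, so $m(n,n)=2^n$. A family that avoids $0$ contains at most one set from each complementary pair, and the sets containing the element $1$ avoid $0$, so $m(n,0)=2^{n-1}$. In between, there are two obvious ways to avoid $t$. One can take only \emph{large} sets, of size more than $(n+t)/2$, so that every intersection has more than $t$ elements. Or one can take only \emph{small} sets, of size at most $t$, so that two distinct members meet in fewer than $t$ elements. Up to a polynomial factor the first family has $\binom{n}{\lfloor (n+t)/2\rfloor}$ members;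 the second has $\binom nt$ members when $t\le n/2$, and it contains half of all sets when $t\ge n/2$. A binomial coefficient $\binom nj$ is larger the closer $j$ is to $n/2$. Since $(n+t)/2$ lies at distance $t/2$ from $n/2$, and $t$ at distance $n/2-t$, the large sets win exactly when $t<n/3$. The natural guess is that nothing beats the better of the two families by an exponential factor. For $t<n/3$ this guess is the following conjecture, posed in \cite{slides}.

\begin{quote}
Let $0<\eta<1/3$ be fixed. If $\eta n<t<n/3$ and $\mathcal A\subset2^{[n]}$ avoids $t$, then $|\mathcal A|\le\binom{n}{\lfloor (n+t)/2\rfloor}2^{o(n)}$, where the term $o(n)$ depends only on $\eta$ and $n$.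
\end{quote}

We prove the conjecture; the lower bound $t>\eta n$ is not needed.

\begin{theorem}\label{thm:main}
There is a function $\epsilon(n)\to0$ such that for all integers $0\le t<n/3$,
\[
m(n,t)\le\binom{n}{\lfloor (n+t)/2\rfloor}2^{\epsilon(n)n}.
\]
This is sharp up to the factor $2^{o(n)}$: $m(n,t)\ge\frac15\binom{n}{\lfloor (n+t)/2\rfloor}$.
\end{theorem}

The guess is correct for every $t$. Throughout, $\log=\log_2$ and $H(x)=-x\log x-(1-x)\log(1-x)$ is the binary entropy function, with $H(0)=H(1)=0$. Define the continuous function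
\[
f(\tau)=\begin{cases}H\bigl(\frac{1-\tau}2\bigr)&0\le\tau\le\frac13,\\[2pt] H(\tau)&\frac13\le\tau\le\frac12,\\[2pt] 1&\frac12\le\tau\le1.\end{cases}
\]

\begin{theorem}\label{thm:rate}
Uniformly in $0\le t\le n$, $\frac1n\log m(n,t)=f(t/n)+o(1)$. In particular, for fixed $\delta>0$ and large $n$ the bound of Theorem~\ref{thm:main} fails when $(\frac13+\delta)n\le t\le(1-\delta)n$.
\end{theorem}

Since only the exponential order matters, it suffices to bound a family $\mathcal F$ of $k$-sets (Section~\ref{sec:entropy}). If $k-t$ is prime, the Frankl--Wilson polynomial method bounds $|\mathcal F|$ (Section~\ref{sec:prime}). Otherwise we choose $g$ with $k-t-g$ prime and pass from $\mathcal F$, of density $\alpha$ among $k$-sets, to a family of $(k-g)$-sets that still avoids $t$ and has density at least $\alpha^2/2$. The construction, and its smallest case $g=1$, are in Section~\ref{sec:pairs}. It needs many pairs $A,A'\in\mathcal F$ with $|A\setminus A'|=g$, and Section~\ref{sec:spectral} finds them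 by an eigenvalue argument. Section~\ref{sec:transfer} combines these steps into a lower bound on the exponent of $1/\alpha$, Section~\ref{sec:ineq} compares that bound with $f$, and Section~\ref{sec:end} chooses $g$ and concludes.

\section{Entropy, lower bounds and the reduction to one layer}\label{sec:entropy}

\subsection*{Facts about entropy}
Write $L(x)=x\log x$, $L(0)=0$. We use the standard estimate
\begin{equation}\label{eq:bin}
\frac{2^{nH(j/n)}}{n+1}\le\binom nj\le2^{nH(j/n)}\qquad(0\le j\le n).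
\end{equation}
Consequently, if $\nu/n\to a>0$ and $j/n\to c$ with $0\le j\le\nu$, then
\begin{equation}\label{eq:lim}
\tfrac1n\log\tbinom\nu j\to aH(c/a)=L(a)-L(c)-L(a-c).
\end{equation}
The function $H$ is concave, symmetric about $\frac12$, strictly increasing on $[0,\frac12]$, and $H'(x)=\log\frac{1-x}x$. Because $H$ is concave and $H(0)=0$, the ratio $H(u)/u$ is decreasing; its value at $\frac12$ is $2$, so $H(u)\ge2u$ on $[0,\frac12]$. For $0\le\tau\le\kappa\le1$ the numbers $1-\kappa$ and $\kappa-\tau$ have midpoint $\frac{1-\tau}2$, so concavity and symmetry give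
\begin{equation}\label{eq:mid}
H(\kappa)+H(\kappa-\tau)\le2H\bigl(\tfrac{1-\tau}2\bigr).
\end{equation}
From $\ln\frac1{1-u}\ge u+\frac{u^2}2$ and $(1-u)(1+\frac u2)=1-\frac u2-\frac{u^2}2$ we get
\begin{equation}\label{eq:star}
\ln2\cdot\frac{H(u)}u\ge\ln\frac1u+1-\frac u2-\frac{u^2}2\qquad(0<u<1).
\end{equation}

Eigenvalues in the Johnson scheme depend on $j/n$ through $\frac jn(1-\frac jn)$, so it is convenient to view $H(x)$ as a function of $x(1-x)$. For $0\le y\le\frac14$ let $h(y)=H\bigl(\frac{1-\sqrt{1-4y}}2\bigr)$; then $h(x(1-x))=H(x)$ for $x\in[0,1]$. With $s=\sqrt{1-4y}$ and $x=\frac{1-s}2$ we have $dy/dx=1-2x=s$, hence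
\begin{equation}\label{eq:hprime}
h'(y)=\frac1s\log\frac{1+s}{1-s}=\omega(1-4y),\qquad\omega(\sigma)=\frac2{\ln2}\sum_{i\ge0}\frac{\sigma^i}{2i+1}.
\end{equation}
As $\omega$ is positive and increasing, $h$ is increasing and concave. At $y=\frac29$ we have $s=\frac13$ and $h'(\frac29)=3\log2=3$, so $h'\le3$ on $[\frac29,\frac14)$. Since $\kappa(1-\kappa)-\rho(1-\rho)=(\kappa-\rho)(1-\rho-\kappa)$, this gives
\begin{equation}\label{eq:tan}
H(\kappa)-H(\rho)\le3(\kappa-\rho)(1-\rho-\kappa)\qquad\bigl(\tfrac13\le\rho\le\kappa\le1-\rho\bigr).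
\end{equation}

\subsection*{Lower bounds}
Let $w=\lfloor(n+t)/2\rfloor$ and $T=\binom nw$. Since $w/n$ is within $\frac1{2n}$ of $\frac{1+t/n}2$ and $H$ is symmetric and uniformly continuous, \eqref{eq:bin} gives
\begin{equation}\label{eq:T}
\tfrac1n\log T=H\bigl(\tfrac{1-t/n}2\bigr)+o(1)\quad\text{uniformly in }0\le t\le n.
\end{equation}

\begin{lemma}\label{lem:lower}
If $t\le n/3$, then $m(n,t)\ge\frac15T$. For every $t$, $m(n,t)\ge\binom nt$. If $t\ge n/2$, then $m(n,t)\ge2^{n-1}$. Hence $\frac1n\log m(n,t)\ge f(t/n)-o(1)$ uniformly in $t$.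
\end{lemma}

\begin{proof}
If $|A|,|A'|\ge w+1$, then $|A\cap A'|\ge2(w+1)-n\ge t+1$, because $2w\ge n+t-1$. So the sets of size at least $w+1$ avoid $t$. For $t\le n/3$ we have $n-w\ge n/3$ and $w+1\le2n/3+1$, so their number is at least
\[
\binom n{w+1}=T\,\frac{n-w}{w+1}\ge T\,\frac{n}{2n+3}\ge\frac T5 .
\]
If $|A|,|A'|\le t$ and $|A\cap A'|=t$, then $A=A\cap A'=A'$. So the sets of size at most $t$ avoid $t$. There are at least $\binom nt$ of them, and for $t\ge n/2$ they include at least one set from each complementary pair. The last claim follows from \eqref{eq:T} and \eqref{eq:bin}.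
\end{proof}

\subsection*{One layer}
Let $\binom{[n]}k$ be the set of $k$-subsets of $[n]$; the \emph{density} of $\mathcal F\subset\binom{[n]}k$ is $|\mathcal F|/\binom nk$. The upper bounds reduce to the following statement about sequences, in which we drop the index $n$ from $k_n$, $t_n$, $\mathcal F_n$.

\begin{proposition}\label{prop:layer}
Let $n\to\infty$ along an infinite set, $k/n\to\kappa$, $t/n\to\tau$. Let $\mathcal F\subset\binom{[n]}k$ be nonempty and avoid $t$, with density $\alpha$ satisfying $\frac1n\log\alpha\to-\beta$. Then $\beta\ge H(\kappa)-f(\tau)$.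
\end{proposition}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:rate} from Proposition~\ref{prop:layer}]
Suppose that for some $\varepsilon>0$ there are infinitely many $n$ and $t=t_n$ with $\frac1n\log m(n,t)\ge f(t/n)+\varepsilon$. Take an extremal family and let $\mathcal F$ be its largest layer, consisting of $k$-sets; then $|\mathcal F|\ge m(n,t)/(n+1)$. The numbers $k/n$, $t/n$ and $-\frac1n\log\alpha$ lie in $[0,1]$, so along a subsequence they converge to $\kappa$, $\tau$, $\beta$. By \eqref{eq:lim} and the continuity of $f$,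
\[
H(\kappa)-\beta=\lim\tfrac1n\log|\mathcal F|\ge f(\tau)+\varepsilon,
\]
contrary to Proposition~\ref{prop:layer}. So $\frac1n\log m(n,t)\le f(t/n)+o(1)$ uniformly in $t$, and with Lemma~\ref{lem:lower} this is the first claim of Theorem~\ref{thm:rate}.

Let $\epsilon(n)=\max_{0\le t<n/3}\max\bigl(0,\frac1n\log\frac{m(n,t)}T\bigr)$, which depends on $n$ only. For $t<n/3$ the main term in \eqref{eq:T} is $f(t/n)$, so $\epsilon(n)\to0$. With Lemma~\ref{lem:lower} this proves Theorem~\ref{thm:main}, and the conjecture holds for every $\eta$ with $o(n)=\epsilon(n)n$.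

Finally, $f(\tau)>H(\frac{1-\tau}2)$ for $\frac13<\tau<1$: if $\tau<\frac12$ because $\frac{1-\tau}2<\tau<\frac12$, and otherwise because $\frac{1-\tau}2<\frac12$. By continuity the difference is at least some $c=c(\delta)>0$ on $[\frac13+\delta,1-\delta]$. Then Lemma~\ref{lem:lower} and \eqref{eq:T} give $m(n,t)\ge T\,2^{(c-o(1))n}$ uniformly for $t/n$ in this interval, which exceeds $T\,2^{\epsilon(n)n}$ for large $n$, whatever the function $\epsilon(n)\to0$.
\end{proof}

The rest of the paper proves Proposition~\ref{prop:layer}.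

\section{Layers with \texorpdfstring{$k-t$}{k-t} prime}\label{sec:prime}

The Frankl--Wilson method bounds a uniform family whose intersection sizes miss one residue class modulo a prime.

\begin{lemma}\label{lem:FW}
Let $p$ be prime and $\mathcal H\subset\binom{[n]}k$ with $|A\cap A'|\not\equiv k\pmod p$ for distinct $A,A'\in\mathcal H$. Then $|\mathcal H|\le\sum_{i<p}\binom ni$.
\end{lemma}

\begin{proof}
For $A\in\mathcal H$ consider, over $\mathbb F_p$, the polynomial $\prod_r\bigl(\sum_{i\in A}x_i-r\bigr)$, the product over the $p-1$ residues $r\not\equiv k$. Replace each power $x_i^e$ with $e\ge1$ by $x_i$. This gives a multilinear polynomial $f_A$ of degree at most $p-1$ with the same values on $\{0,1\}^n$. At the indicator vector of $A'\in\mathcal H$ the value is $\prod_r(|A\cap A'|-r)$. It vanishes for $A'\ne A$ by hypothesis, and for $A'=A$ it is a product of nonzero elements of the field $\mathbb F_p$, hence nonzero. Evaluating a linear relation among the $f_A$ at each indicator vector shows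 that all coefficients vanish. So the $f_A$ are linearly independent in a space spanned by $\sum_{i<p}\binom ni$ monomials.
\end{proof}

Let $\mathcal H\subset\binom{[n]}k$ avoid $t$ and let $p=k-t$ be prime. The possible intersection sizes congruent to $k$ are $k-p=t$, $k-2p=2t-k$, and so on. Only the first is forbidden. If $2t-k<0$ the others do not occur; if $2t-k\ge0$ we first pass to the members containing a fixed set, which lowers $k$ and $t$ equally.

\begin{lemma}\label{lem:prime}
Let $\mathcal H\subset\binom{[n]}k$ avoid $t$, with $p=k-t$ prime.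
\begin{itemize}
\item[(I)] If $k\ge2t+1$, then $|\mathcal H|\le\sum_{i<p}\binom ni$.
\item[(II)] If $k\le2t$, put $s=2t+1-k$. Then $|\mathcal H|\big/\binom nk\le\sum_{i<p}\binom{n-s}i\big/\binom{n-s}{2p-1}$.
\end{itemize}
\end{lemma}

\begin{proof}
(I) The only number in $[0,k-1]$ congruent to $k$ modulo $p$ is $t$, since $k-2p=2t-k<0$. Apply Lemma~\ref{lem:FW}.

(II) Here $1\le s\le t$, because $t<k\le2t$. There are $|\mathcal H|\binom ks$ pairs $(S,A)$ with $A\in\mathcal H$, $S\subset A$, $|S|=s$. So some $s$-set $S$ lies in at least $|\mathcal H|\binom ks/\binom ns=|\mathcal H|\binom{n-s}{k-s}/\binom nk$ members. The sets $A\setminus S$ for these members are distinct subsets of an $(n-s)$-set. They have size $k-s=2p-1$ and avoid $t-s=p-1$. As $(2p-1)-(p-1)=p$ and $2p-1=2(p-1)+1$, part (I) bounds their number by $\sum_{i<p}\binom{n-s}i$.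
\end{proof}

\section{Changing \texorpdfstring{$k-t$}{k-t} by using pairs of members}\label{sec:pairs}

Suppose $k-t$ is not prime. There are two obvious ways to simplify a $t$-avoiding family without losing density: keep the members that contain a given point and delete the point, which maps $(n,k,t)$ to $(n-1,k-1,t-1)$, or keep the members that miss a given point, which maps $(n,k,t)$ to $(n-1,k,t)$. Both preserve $k-t$. To change it we must remove points from the two sets of a pair without removing points from their intersection, that is, remove \emph{different} points from the two sets. This is the role of $P$ and $Q$ below.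

Call $|A\setminus A'|=|A'\setminus A|$ the \emph{distance} of the $k$-sets $A,A'$. Let $N=\binom nk$. Each $k$-set has $D_g=\binom kg\binom{n-k}g$ sets at distance $g$. For $\mathcal F\subset\binom{[n]}k$ let $E_g(\mathcal F)$ be the number of ordered pairs of members at distance $g$; thus $E_g(\binom{[n]}k)=ND_g$, and for a family of density $\alpha$ the value to compare with is $\alpha^2ND_g$.

\begin{lemma}\label{lem:reduce}
Let $1\le g\le\min(k,n-k)$ and let $\mathcal F\subset\binom{[n]}k$ avoid $t$. Then there is a family $\mathcal H$ of $(k-g)$-subsets of an $(n-2g)$-set that avoids $t$ and has density at least $E_g(\mathcal F)/(ND_g)$.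
\end{lemma}

\begin{proof}
An ordered pair $(A,A')$ of $k$-sets at distance $g$ corresponds to exactly one triple $(P,Q,C)$, namely $P=A\setminus A'$, $Q=A'\setminus A$, $C=A\cap A'$, where $P,Q$ are disjoint $g$-sets and $C$ is a $(k-g)$-subset of $[n]\setminus(P\cup Q)$. Let $\Pi$ be the number of choices of $(P,Q)$ and $N'=\binom{n-2g}{k-g}$; counting all pairs gives $ND_g=\Pi N'$. Put
\[
\mathcal H_{P,Q}=\Bigl\{C\in\tbinom{[n]\setminus(P\cup Q)}{k-g}:\ C\cup P\in\mathcal F,\ C\cup Q\in\mathcal F\Bigr\}.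
\]
Then $E_g(\mathcal F)=\sum_{(P,Q)}|\mathcal H_{P,Q}|$, so some $\mathcal H=\mathcal H_{P,Q}$ has at least $E_g(\mathcal F)/\Pi$ members, and its density is at least $E_g(\mathcal F)/(\Pi N')=E_g(\mathcal F)/(ND_g)$. Let $C,C'\in\mathcal H$. The sets $C\cup P$ and $C'\cup Q$ belong to $\mathcal F$. They are distinct, since $P\ne\emptyset$ is disjoint from $C'\cup Q$, and their intersection is $C\cap C'$, since $P$, $Q$ and $C\cup C'$ are pairwise disjoint. Hence $|C\cap C'|\ne t$.
\end{proof}

The lemma maps $(n,k,t)$ to $(n-2g,k-g,t)$ and so lowers $k-t$ by $g$. To use it we need a lower bound on $E_g(\mathcal F)$, a quadratic form in the indicator vector of $\mathcal F$.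

\subsection*{The Johnson scheme}
For $0\le i\le\min(k,n-k)$ let $J_i$ be the symmetric $0/1$ matrix indexed by $\binom{[n]}k$ with entry $1$ exactly at pairs at distance $i$. Put
\[
b_i=(k-i)(n-k-i),\qquad c_i=i^2,\qquad a_i=b_0-b_i-c_i=in-2i^2 .
\]
Let $X,Z$ be at distance $r$. The $b_0=k(n-k)$ sets at distance $1$ from $X$ arise by exchanging a point $x\in X$ for a point $y\notin X$. The new set is at distance $r+1$ from $Z$ if $x\in Z$ and $y\notin Z$ ($b_r$ choices), at distance $r-1$ if $x\notin Z$ and $y\in Z$ ($c_r$ choices), and at distance $r$ otherwise ($a_r$ choices). Reading off the $(X,Z)$ entry of $J_1J_i$ gives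
\begin{equation}\label{eq:rec}
J_1J_i=b_{i-1}J_{i-1}+a_iJ_i+c_{i+1}J_{i+1}\qquad(0\le i<\min(k,n-k)),
\end{equation}
where the first term is absent for $i=0$. So every $J_i$ is a polynomial in $J_1$ and acts as a scalar on each eigenspace of $J_1$. The spectrum is standard \cite{Del}, \cite[\S9.1]{BCN}: the eigenspaces are $V_j$, $0\le j\le\min(k,n-k)$; $V_0$ consists of the constant vectors; $\dim V_j=\mu_j=\binom nj-\binom n{j-1}$; and the eigenvalue of $J_1$ on $V_j$ is
\[
\theta_j=(k-j)(n-k-j)-j=k(n-k)-j(n+1-j).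
\]
Fix $g$ and let $\lambda_j$ be the eigenvalue of $J_g$ on $V_j$; thus $\lambda_0=D_g$. Let $\mathbf 1$ be the indicator vector of $\mathcal F$ and $\mathbf 1_j$ its orthogonal projection onto $V_j$. Then $E_g(\mathcal F)=\sum_j\lambda_j\|\mathbf 1_j\|^2$, with $\|\mathbf 1_0\|^2=|\mathcal F|^2/N=\alpha^2N$ and $\sum_j\|\mathbf 1_j\|^2=\alpha N$. Therefore
\begin{equation}\label{eq:half}
\lambda_j\ge-\tfrac\alpha2D_g\ \text{ for all }j\quad\Longrightarrow\quad E_g(\mathcal F)\ge\alpha^2ND_g-\tfrac\alpha2D_g\cdot\alpha N=\tfrac12\alpha^2ND_g .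
\end{equation}

\begin{example}\label{ex:g1}
Let $n=2k$, $k-1\ge2t+1$, and suppose $p=k-t-1$ is prime, so that $g=1$ repairs the difference. Let $\mathcal F\subset\binom{[2k]}k$ avoid $t$, with density $\alpha$. Here $D_1=k^2$ and $\lambda_j=\theta_j=(k-j)^2-j\ge-k$. If $\alpha\ge2/k$, then \eqref{eq:half} applies, and Lemma~\ref{lem:reduce} gives two points $x,y$ such that the $(k-1)$-sets $C$ with $C\cup\{x\},C\cup\{y\}\in\mathcal F$ have density at least $\alpha^2/2$ and avoid $t$. By Lemma~\ref{lem:prime}(I), either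
\[
\alpha<\frac2k\qquad\text{or}\qquad\frac{\alpha^2}2\le\sum_{i<p}\binom{2k-2}i\Big/\binom{2k-2}{k-1}.
\]
Let $t/n\to\tau>0$ and $\frac1n\log\alpha\to-\beta$. In the second case \eqref{eq:lim} gives $2\beta\ge1-H(\frac12-\tau)$, and \eqref{eq:mid} with $\kappa=\frac12$ turns this into $\beta\ge1-H(\frac{1-\tau}2)$, the bound of Proposition~\ref{prop:layer}. Thus the square root costs nothing beyond what \eqref{eq:mid} returns. The obstacle is the first case, which says only that $\alpha$ is polynomially small.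
\end{example}

The first case cannot be removed while $g$ is small. A maximal family of $k$-sets with all pairwise distances greater than $g$ has $E_g=0$, and every $k$-set lies within distance $g$ of a member, so its density is at least $1/\sum_{i\le g}D_i\ge1/\bigl((g+1)\binom ng^2\bigr)$ when $g\le n/2$. For $g=o(n)$ this is $2^{-o(n)}$. So although a prime lies within $o(n)$ of $k-t$, density alone forces pairs at distance $g$ in an exponentially sparse family only if $g$ is proportional to $n$.

\section{Counting pairs at linear distance}\label{sec:spectral}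

To apply \eqref{eq:half} with exponentially small $\alpha$ we must show that every negative eigenvalue of $J_g$ is exponentially smaller than $D_g$. A trace computation bounds $|\lambda_j|$ well when the multiplicity $\mu_j$ is large, that is, when $j$ is large. For small $j$ this bound is useless, but there $\lambda_j$ is positive. The reason is that, by \eqref{eq:rec}, $c_1\cdots c_g\lambda_j$ is the value at $\theta_j$ of the characteristic polynomial of the symmetric tridiagonal $g\times g$ matrix with diagonal entries $a_i$ and off-diagonal entries $\sqrt{b_ic_{i+1}}$, and this value is positive once $\theta_j$ exceeds every row sum. The proof below is a direct induction.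

\begin{lemma}\label{lem:spec}
Let $1\le g\le\min(k,n-k)$ and $g\le n/4$.
\begin{itemize}
\item[(a)] If $j(n+1-j)\le k(n-k)-2g(n-2g)-n/2$, then $\lambda_j>0$.
\item[(b)] $|\lambda_j|\le\sqrt{ND_g/\mu_j}$ for all $j$.
\end{itemize}
\end{lemma}

\begin{proof}
(b) $\mu_j\lambda_j^2\le\operatorname{tr}J_g^2=ND_g$, the number of entries $1$ in $J_g$.

(a) Let $\theta=\theta_j$; the hypothesis says $\theta\ge2g(n-2g)+n/2$. Let $v_i$ be the eigenvalue of $J_i$ on $V_j$. Then $v_0=1$, and \eqref{eq:rec} gives $c_{i+1}v_{i+1}=(\theta-a_i)v_i-b_{i-1}v_{i-1}$. By the inequality of arithmetic and geometric means $\sqrt{b_i}\le(n-2i)/2$, so for $0\le i\le g-1$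
\begin{align*}
a_i+\sqrt{b_{i-1}c_i}+\sqrt{b_ic_{i+1}}&\le in-2i^2+\tfrac{i(n-2i+2)}2+\tfrac{(i+1)(n-2i)}2\\
&=2i(n-2i)+\tfrac n2\le2g(n-2g)+\tfrac n2\le\theta,
\end{align*}
where the first root is $0$ for $i=0$, and we used that $i(n-2i)$ increases for $i\le n/4$. We claim that $v_i>0$ and $c_{i+1}v_{i+1}\ge\sqrt{b_ic_{i+1}}\,v_i$ for $0\le i\le g-1$. For $i=0$ this reads $\theta\ge\sqrt{b_0c_1}$, since $a_0=0$. For $i\ge1$ the previous step says $c_iv_i\ge\sqrt{b_{i-1}c_i}\,v_{i-1}>0$. So $v_i>0$, and multiplying by $\sqrt{b_{i-1}/c_i}$ gives $b_{i-1}v_{i-1}\le\sqrt{b_{i-1}c_i}\,v_i$. Hence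
\[
c_{i+1}v_{i+1}\ge\bigl(\theta-a_i-\sqrt{b_{i-1}c_i}\bigr)v_i\ge\sqrt{b_ic_{i+1}}\,v_i .
\]
The case $i=g-1$, where $b_{g-1}>0$, gives $\lambda_j=v_g>0$.
\end{proof}

Let $k/n\to\kappa$ and $g/n\to\gamma$, and put
\[
y_0=\kappa(1-\kappa),\qquad y_1=y_0-2\gamma(1-2\gamma),\qquad G=\kappa H\bigl(\tfrac\gamma\kappa\bigr)+(1-\kappa)H\bigl(\tfrac\gamma{1-\kappa}\bigr).
\]
The exponents of $N$ and $D_g$ are $h(y_0)$ and $G$, and by part (a) a negative eigenvalue has multiplicity with exponent at least $h(y_1)$. By part (b), $\lambda_j^2/D_g^2\le N/(D_g\mu_j)$, so the quantity to bound from below is $G-(h(y_0)-h(y_1))$. For small $\gamma$ the first term grows like $2\gamma\log\frac1\gamma$ and the second is linear in $\gamma$; the next lemma makes this explicit in the range we need.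

\begin{lemma}\label{lem:G}
Let $0<\gamma\le\frac1{24}$ and $y_0\ge\frac29+\frac{2\gamma}3$. Then $y_1\ge\frac{25}{144}$ and $G-(h(y_0)-h(y_1))>4\gamma$.
\end{lemma}

\begin{proof}
Let $\sigma_i=1-4y_i$. Then $0\le\sigma_0\le\frac19-\frac{8\gamma}3$ and
\[
\sigma_1=\sigma_0+8\gamma(1-2\gamma)\le\tfrac19+\tfrac{16\gamma}3-16\gamma^2\le\tfrac{11}{36},
\]
since the last expression increases for $\gamma\le\frac16$ and equals $\frac13-\frac1{36}$ at $\gamma=\frac1{24}$. So $y_1\ge\frac{25}{144}$.

\emph{Upper bound for $h(y_0)-h(y_1)$.} For $0\le\sigma\le\frac{11}{36}$ we have $\sum_{i\ge2}\frac{\sigma^i}{2i+1}\le\frac{\sigma^2}{5(1-\sigma)}\le\frac{11}{125}\sigma$, and $\frac13+\frac{11}{125}<0.43$, so $\omega(\sigma)\le\frac2{\ln2}(1+0.43\sigma)$. Integrate \eqref{eq:hprime} over $[y_1,y_0]$, an interval of length $2\gamma(1-2\gamma)$ on which $\sigma=1-4y$ is linear with mean $\sigma_0+4\gamma(1-2\gamma)\le\frac19+\frac{4\gamma}3$. Since $1+0.43(\frac19+\frac{4\gamma}3)\le1.048+0.58\gamma$,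
\[
\ln2\,\bigl(h(y_0)-h(y_1)\bigr)\le4\gamma(1-2\gamma)(1.048+0.58\gamma)\le4\gamma(1.048-1.5\gamma)=\gamma(4.192-6\gamma).
\]

\emph{Lower bound for $G$.} With $x_1=\frac\gamma\kappa$ and $x_2=\frac\gamma{1-\kappa}$ we have $G/\gamma=H(x_1)/x_1+H(x_2)/x_2$, $x_1x_2=\gamma^2/y_0$ and $x_1+x_2=\gamma/y_0\le\gamma/(\frac29+\frac{2\gamma}3)\le\frac16$, the last ratio being increasing in $\gamma$ with value $\frac16$ at $\frac1{24}$. Thus $x_1^2+x_2^2\le\frac1{36}$, and \eqref{eq:star} gives $\ln2\cdot G/\gamma\ge\ln\frac{y_0}{\gamma^2}+2-\frac1{12}-\frac1{72}=\ln\frac{y_0}{\gamma^2}+2-\frac7{72}$.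

It therefore suffices to show
\[
\ln\frac{y_0}{\gamma^2}+6\gamma>4\ln2+4.192-2+\tfrac7{72},
\]
and the right side is less than $5.063$. The left side is at least $\ln(\frac29+\frac{2\gamma}3)-2\ln\gamma+6\gamma$, whose derivative on $(0,\frac1{24}]$ is at most $3-48+6<0$. So it is at least its value at $\gamma=\frac1{24}$, namely $\ln144+\frac14>5.21$.
\end{proof}

\begin{proposition}\label{prop:pairs}
Let $n\to\infty$ along an infinite set, $k/n\to\kappa$, $g/n\to\gamma$, where $0<\gamma\le\frac1{24}$ and $\kappa(1-\kappa)\ge\frac29+\frac{2\gamma}3$. Let $\mathcal F\subset\binom{[n]}k$ be nonempty with density $\alpha$, $\frac1n\log\alpha\to-\beta$, and $\beta<2\gamma$. Then $E_g(\mathcal F)\ge\frac12\alpha^2ND_g$ for large $n$.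
\end{proposition}

\begin{proof}
As $\kappa(1-\kappa)>\frac29$, we have $\kappa\in(\frac13,\frac23)$, so Lemma~\ref{lem:spec} applies for large $n$. Let $\lambda_j<0$. Then $j\le n/2$, and dividing the negation of the hypothesis of Lemma~\ref{lem:spec}(a) by $n^2$ gives $\frac jn(1-\frac jn)\ge y_1-o(1)$, with an error term independent of $j$. Since $\mu_j=\binom nj\frac{n-2j+1}{n-j+1}\ge\binom nj/(n+1)$ and $h$ is increasing and continuous, \eqref{eq:bin} gives $\mu_j\ge2^{n(h(y_1)-o(1))}$. By Lemma~\ref{lem:spec}(b) and \eqref{eq:lim},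
\[
\frac{|\lambda_j|}{D_g}\le\sqrt{\frac N{D_g\mu_j}}\le2^{-\frac n2\left(G-h(y_0)+h(y_1)-o(1)\right)} .
\]
By Lemma~\ref{lem:G}, $\frac12(G-h(y_0)+h(y_1))>2\gamma>\beta$, while $\alpha=2^{-n(\beta+o(1))}$. So the right side is at most $\alpha/2$ for large $n$, and \eqref{eq:half} applies.
\end{proof}

\section{Transferring the prime bound}\label{sec:transfer}

Two functions describe the exponents in Lemma~\ref{lem:prime} after the reduction. For $0\le\gamma<x<1-\gamma$ let
\[
\Lambda_\gamma(x)=L(1-2\gamma)-L(x-\gamma)-L(1-x-\gamma);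
\]
by \eqref{eq:lim} it is the limit of $\frac1n\log\binom{n-2g}{\ell-g}$ when $g/n\to\gamma$ and $\ell/n\to x$, and $\Lambda_0=H$. For $R,B>0$ and $W=R+B$ let
\begin{equation}\label{eq:Phi}
\Phi(R,B)=WH(R/W)-2R=L(R)+L(W)-L(2R)-L(B).
\end{equation}
The two forms agree because $WH(R/W)=L(W)-L(R)-L(B)$ and $L(2R)=2L(R)+2R$.

\begin{proposition}\label{prop:transfer}
In the setting of Proposition~\ref{prop:layer}, let $\gamma$ satisfy
\[
0<\gamma\le\tfrac1{24},\qquad\kappa(1-\kappa)\ge\tfrac29+\tfrac{2\gamma}3,\qquad\gamma<\kappa-\tau<\tfrac12,\qquad\beta<2\gamma .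
\]
Put $R=\kappa-\tau-\gamma$ and $B=1-\kappa-\gamma$. Then at least one of the following holds:
\begin{itemize}
\item[(I)] $2\tau\le\kappa-\gamma$ and $2\beta\ge\Lambda_\gamma(\kappa)-\Lambda_\gamma(\kappa-\tau)$;
\item[(II)] $2\tau\ge\kappa-\gamma$ and $2\beta\ge\Phi(R,B)$.
\end{itemize}
\end{proposition}

\begin{proof}
Here $R>0$ by hypothesis, and $B>0$ because $\kappa<\frac23$. By the prime number theorem, for each $\delta>0$ the interval $[(1-\delta)y,y]$ contains a prime once $y$ is large, so the largest prime $p\le Rn$ satisfies $p/n\to R$. Put $g=k-t-p$; then $g/n\to\gamma$. Let $n'=n-2g$, $k'=k-g$. By Proposition~\ref{prop:pairs} and Lemma~\ref{lem:reduce}, for large $n$ there is a family $\mathcal H$ of $k'$-subsets of an $n'$-set that avoids $t$ and has density at least $\alpha^2/2$, and $k'-t=p$ is prime. Pass to a subsequence on which $k'\ge2t+1$ always or $k'\le2t$ always.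

Suppose $k'\ge2t+1$. In the limit, $2\tau\le\kappa-\gamma$. The inequality $\kappa-\tau<\frac12$ says $2R<1-2\gamma$, so $p<n'/2$ for large $n$ and each term of $\sum_{i<p}\binom{n'}i$ is at most $\binom{n'}p$. Lemma~\ref{lem:prime}(I) gives $\frac12\alpha^2\binom{n'}{k'}\le n\binom{n'}p$. Since $k'=k-g$ and $p=(k-t)-g$, taking $\frac1n\log$ yields $-2\beta+\Lambda_\gamma(\kappa)\le\Lambda_\gamma(\kappa-\tau)$.

Suppose $k'\le2t$. In the limit, $2\tau\ge\kappa-\gamma$. Let $s=2t+1-k'$ and $n''=n'-s$. As $k'-s=2p-1$, we have $n''=(2p-1)+(n'-k')$, and $(n'-k')/n\to B$. So $n''/n\to2R+B$, and $p<n''/2$ for large $n$. Lemma~\ref{lem:prime}(II) gives $\frac12\alpha^2\le n\binom{n''}p/\binom{n''}{2p-1}$, and by \eqref{eq:lim}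
\[
-2\beta\le\bigl[-L(R)-L(R+B)\bigr]-\bigl[-L(2R)-L(B)\bigr]=-\Phi(R,B),
\]
the two terms $L(2R+B)$ having canceled.
\end{proof}

\begin{remark}\label{rem:gamma}
The hypothesis $\beta<2\gamma$ asks for $\gamma$ large. Alternative (II) asks for $\gamma$ small: from \eqref{eq:Phi},
\begin{equation}\label{eq:dPhi}
\frac{\partial\Phi}{\partial R}=\log\frac W{4R},\qquad\frac{\partial\Phi}{\partial B}=\log\frac WB,
\end{equation}
so for fixed $\kappa,\tau$ the derivative of $\Phi(R,B)$ in $\gamma$ is $\log\frac{4RB}{W^2}\le0$. We shall argue by contradiction from $\beta<H(\kappa)-f(\tau)$ and take $2\gamma$ equal to the upper bound for this difference given by \eqref{eq:tan}, the smallest choice for which \eqref{eq:tan} yields $\beta<2\gamma$.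
\end{remark}

\section{The loss from squaring is affordable}\label{sec:ineq}

It remains to show that each alternative of Proposition~\ref{prop:transfer} gives $2\beta\ge2(H(\kappa)-f(\tau))$. In alternative (I) a positive $\gamma$ only helps, and at $\gamma=0$ the claim is \eqref{eq:mid}.

\begin{lemma}\label{lem:I}
Let $\tau\ge0$, $0\le\gamma<\kappa-\tau$ and $2\kappa-\tau\le1$. Then
\[
\Lambda_\gamma(\kappa)-\Lambda_\gamma(\kappa-\tau)\ge H(\kappa)-H(\kappa-\tau)\ge2\bigl(H(\kappa)-H(\tfrac{1-\tau}2)\bigr).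
\]
\end{lemma}

\begin{proof}
Let $r=\kappa-\tau$; then $\gamma<r\le\kappa\le1-r$, so $r$, $1-r$, $\kappa$, $1-\kappa$ all exceed $\gamma$. For $0\le\gamma'\le\gamma$,
\[
\frac d{d\gamma'}\bigl(\Lambda_{\gamma'}(\kappa)-\Lambda_{\gamma'}(r)\bigr)=\log\frac{(\kappa-\gamma')(1-\kappa-\gamma')}{(r-\gamma')(1-r-\gamma')}=\log\frac{\kappa(1-\kappa)-\gamma'+\gamma'^2}{r(1-r)-\gamma'+\gamma'^2}\ge0,
\]
because $\kappa(1-\kappa)-r(1-r)=(\kappa-r)(1-\kappa-r)\ge0$. At $\gamma'=0$ the difference is $H(\kappa)-H(r)$, which proves the first inequality. The second is \eqref{eq:mid}.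
\end{proof}

Alternative (II) needs numerical work. We treat first $\tau=\rho\in[\frac13,\frac12)$, where the goal is $\Phi\ge4\gamma$; the case $\tau<\frac13$ then follows from $\rho=\frac13$ by concavity in $\tau$. The critical value is $\rho=\frac13$, and the next lemma is the inequality it requires.

\begin{lemma}\label{lem:u}
\begin{itemize}
\item[(a)] $H(u)/u>6$ for $0<u\le\frac1{26}$.
\item[(b)] For $\frac18\le x<1$ let $K=2-x+x^2$ and $u_*=\frac{x(1+x)}{2K}$. Then $\frac{H(u_*)}{u_*}\ge2+\frac{4(1-x)}{1+x}$.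
\end{itemize}
\end{lemma}

\begin{proof}
(a) The ratio is decreasing, and $1-\frac1{52}-\frac1{1352}>0.98$, so \eqref{eq:star} gives $26H(\frac1{26})\ge\log26+\frac{0.98}{\ln2}>4.70+1.41>6$.

(b) Since $2+\frac{4(1-x)}{1+x}=\frac{2(3-x)}{1+x}$, the claim is $H(u_*)\ge\frac{x(3-x)}K$. We expand $H$ about $\frac12$. We have $1-H(\frac{1-s}2)=\xi\bigl[(1+s)\ln(1+s)+(1-s)\ln(1-s)\bigr]$ with $\xi=\frac1{2\ln2}$; the bracket vanishes at $0$ and has derivative $\ln\frac{1+s}{1-s}=2\sum_{i\ge1}\frac{s^{2i-1}}{2i-1}$. Hence, with $z=s^2$,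
\[
1-H\bigl(\tfrac{1-s}2\bigr)=\xi\sum_{i\ge1}\frac{z^i}{i(2i-1)},
\]
and letting $s\to1$ shows that the coefficients sum to $1$. Keeping the first two terms and bounding $z^i\le z^3$ in the others,
\[
H\bigl(\tfrac{1-s}2\bigr)\ge1-\xi z-\tfrac\xi6z^2-\bigl(1-\tfrac{7\xi}6\bigr)z^3=(1-z)+z(1-z)(e_1+e_2z),
\]
where $e_1=1-\xi>0.278$ and $e_2=1-\frac{7\xi}6>0.158$. Take $s=1-2u_*=\frac{2(1-x)}K$. Its derivative in $x$ is $-2(1+2x-x^2)/K^2<0$, so $z=4(1-x)^2/K^2$ decreases in $x$. Next,
\[
1-z=\frac{(K-2+2x)(K+2-2x)}{K^2}=\frac{(x+x^2)(4-3x+x^2)}{K^2}=\frac{x\bigl(4+x(1-x)^2\bigr)}{K^2},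
\]
\[
\frac{x(3-x)}K-(1-z)=\frac x{K^2}\bigl[(6-5x+4x^2-x^3)-(4+x-2x^2+x^3)\bigr]=\frac{2x(1-x)^3}{K^2}.
\]
So it suffices that $z(1-z)(e_1+e_2z)\ge2x(1-x)^3/K^2$. Substituting $z$ and $1-z$ and dividing by $2x(1-x)^2/K^4$, this becomes
\[
2\bigl(4+x(1-x)^2\bigr)(e_1+e_2z)\ge M(x):=(1-x)K^2 .
\]
Here $M'(x)=-K\bigl[K-2(1-x)(2x-1)\bigr]=-K(4-7x+5x^2)<0$, as the quadratic has discriminant $49-80<0$. So on an interval we may evaluate $M$ at the left end and $z$ at the right end.
\begin{itemize}
\item On $[\frac13,1)$ the left side is at least $8\cdot0.278=2.224$, and $M(\frac13)=\frac23(\frac{16}9)^2<2.108$.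
\item On $[\frac14,\frac13]$, $z\ge\frac9{16}$, so the left side is at least $8(0.278+0.088)>2.9$, and $M(\frac14)=\frac34(\frac{29}{16})^2<2.47$.
\item On $[\frac18,\frac14]$, $z\ge(\frac{24}{29})^2>0.684$, and $x(1-x)^2\ge\frac{49}{512}>0.095$ since this function increases on $[0,\frac13]$. The left side is at least $8.19(0.278+0.108)>3.16$, and $M(\frac18)=\frac78(\frac{121}{64})^2<3.13$.\qedhere
\end{itemize}
\end{proof}

\begin{lemma}\label{lem:4gamma}
Let $\frac13\le\rho<\kappa<1-\rho$ and $\gamma=\frac32(\kappa-\rho)(1-\rho-\kappa)$. Then $0<\gamma\le\frac1{24}$, $\gamma<\frac12(\kappa-\rho)$, and $\Phi(\kappa-\rho-\gamma,\,1-\kappa-\gamma)\ge4\gamma$.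
\end{lemma}

\begin{proof}
Put $d=1-2\rho\in(0,\frac13]$ and $\kappa-\rho=xd$ with $0<x<1$. Then $1-\rho-\kappa=(1-x)d$ and $\gamma=\frac32d^2x(1-x)$. So $\gamma\le\frac32\cdot\frac19\cdot\frac14=\frac1{24}$ and $\gamma<\frac32d\cdot xd\le\frac12(\kappa-\rho)$. The first argument of $\Phi$ and the sum of the two arguments are
\[
R_d(x)=dx\bigl(1-\tfrac32d(1-x)\bigr),\qquad W_d(x)=\tfrac{1+d}2-3d^2x(1-x),
\]
both positive. Let $u_d(x)=R_d(x)/W_d(x)$. By \eqref{eq:Phi}, $\Phi=R_d\,\bigl(H(u_d)/u_d-2\bigr)$. Since $d\le\frac13$,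
\[
\frac{R_d}\gamma=\frac2{3d(1-x)}-1\ge\frac2{1-x}-1=\frac{1+x}{1-x},
\]
so it suffices to prove $H(u_d)/u_d\ge2+\frac{4(1-x)}{1+x}$.

For $d=\frac13$ we have $R_{1/3}=\frac{x(1+x)}6$ and $W_{1/3}=\frac K3$, so $u_{1/3}=u_*$ in the notation of Lemma~\ref{lem:u}. To compare $u_d$ with $u_*$, use $K-x(1+x)=2(1-x)$ and $1+x-4K=-4(1-x)^2-3(1+x)$:
\begin{align*}
\tfrac{12}x\bigl(R_{1/3}W_d-R_dW_{1/3}\bigr)&=(1+x)(1+d)-6d^2x(1-x)(1+x)-4dK+6d^2(1-x)K\\
&=(1+x)+d(1+x-4K)+12d^2(1-x)^2\\
&=(1-3d)\bigl(1+x-4d(1-x)^2\bigr).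
\end{align*}
For $x\ge\frac18$ we have $4d(1-x)^2\le\frac43\cdot\frac{49}{64}<\frac98\le1+x$, so $u_d\le u_*$. As $H(u)/u$ is decreasing, Lemma~\ref{lem:u}(b) gives the claim.

For $x\le\frac18$, note that for fixed $d$ the function $R_d$ is a product of positive increasing functions of $x$, and $W_d$ decreases on $[0,\frac12]$. Hence $u_d(x)\le u_d(\frac18)\le u_{1/3}(\frac18)=\frac{9/64}{2\cdot121/64}=\frac9{242}<\frac1{26}$, and Lemma~\ref{lem:u}(a) gives $H(u_d)/u_d>6>2+\frac{4(1-x)}{1+x}$.
\end{proof}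

\begin{lemma}\label{lem:II}
Let $0<\tau\le\frac13$, $|1-2\kappa|<\tau$, $\gamma=\frac32(\kappa-\frac13)(\frac23-\kappa)$ and $2\tau\ge\kappa-\gamma$. Then
\[
\Phi(\kappa-\tau-\gamma,\,1-\kappa-\gamma)\ge2\bigl(H(\kappa)-H(\tfrac{1-\tau}2)\bigr).
\]
\end{lemma}

\begin{proof}
Here $\kappa\in(\frac13,\frac23)$, so Lemma~\ref{lem:4gamma} applies with $\rho=\frac13$. Fix $\kappa$ and $\gamma$, let $\tau_0=\max(|1-2\kappa|,\frac{\kappa-\gamma}2)$, and let $\tau'$ vary over $[\tau_0,\frac13]$, which contains $\tau$. Put $R=\kappa-\tau'-\gamma\ge\kappa-\frac13-\gamma>0$, $B=1-\kappa-\gamma>0$, and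
\[
\Psi(\tau')=\Phi(R,B)-2H(\kappa)+2H\bigl(\tfrac{1-\tau'}2\bigr).
\]
By \eqref{eq:dPhi}, $\Psi'(\tau')=\log\frac{4R}{R+B}-\log\frac{1+\tau'}{1-\tau'}$. This is decreasing, since $R$ decreases with $\tau'$ and $B$ is constant. So $\Psi$ is concave, and it suffices to show $\Psi\ge0$ at the endpoints.

\emph{$\tau'=\frac13$.} By Lemma~\ref{lem:4gamma} and \eqref{eq:tan}, $\Phi\ge4\gamma=6(\kappa-\frac13)(\frac23-\kappa)\ge2\bigl(H(\kappa)-H(\frac13)\bigr)$.

\emph{$\tau'=\tau_0=|1-2\kappa|$.} Then $\frac{1-\tau_0}2=\min(\kappa,1-\kappa)$, so $\Psi=\Phi=W\bigl(H(\frac RW)-2\frac RW\bigr)$. Since $B-R=1-2\kappa+\tau_0\ge0$, we have $\frac RW\le\frac12$, and $\Phi\ge0$.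

\emph{$\tau'=\tau_0=\frac{\kappa-\gamma}2\ge|1-2\kappa|$.} This is the boundary between the alternatives of Proposition~\ref{prop:transfer}, and there the two bounds coincide. Indeed $R=\tau_0$, so $2R=\kappa-\gamma$; with $r=\kappa-\tau_0=\tau_0+\gamma$ we have $R=r-\gamma$ and $W=1-\tau_0-2\gamma=1-r-\gamma$. The second form in \eqref{eq:Phi} is thus $\Lambda_\gamma(\kappa)-\Lambda_\gamma(\kappa-\tau_0)$. As $2\kappa-1\le\tau_0$, Lemma~\ref{lem:I} gives $\Psi\ge0$.
\end{proof}

\section{Proof of Proposition~\ref{prop:layer}}\label{sec:end}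

Let $\Delta=H(\kappa)-f(\tau)$ and suppose $\beta<\Delta$. A density is at most $1$, so $\beta\ge0$ and $H(\kappa)>f(\tau)$. This is impossible for $\tau\ge\frac12$, so $\tau<\frac12$.

\emph{Choice of $\gamma$.} Let $\rho=\max(\tau,\frac13)$. Then $f(\tau)\ge H(\rho)$: for $\tau\ge\frac13$ with equality, and for $\tau\le\frac13$ because $\frac{1-\tau}2\in[\frac13,\frac12]$. Hence $H(\kappa)>H(\rho)$, that is, $\rho<\kappa<1-\rho$. Put
\[
q=(\kappa-\rho)(1-\rho-\kappa),\qquad\gamma=\tfrac32q .
\]
We check the hypotheses of Proposition~\ref{prop:transfer}. By Lemma~\ref{lem:4gamma}, $0<\gamma\le\frac1{24}$ and $\gamma<\frac12(\kappa-\rho)<\kappa-\tau$. Next, $\kappa(1-\kappa)=\rho(1-\rho)+q\ge\frac29+\frac{2\gamma}3$. By \eqref{eq:tan},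
\begin{equation}\label{eq:Delta}
\beta<\Delta\le H(\kappa)-H(\rho)\le3q=2\gamma .
\end{equation}
The remaining condition $\kappa-\tau<\frac12$ is verified in each case below. With $R$ and $B$ as in Proposition~\ref{prop:transfer}, we show that $2\beta\ge2\Delta$, a contradiction.

\emph{Case $\tau\le\frac13$.} The inequality $H(\kappa)>H(\frac{1-\tau}2)$ means $|1-2\kappa|<\tau$. So $\tau>0$, $2\kappa-\tau<1$, and $\kappa-\tau<\frac{1-\tau}2<\frac12$. Proposition~\ref{prop:transfer} applies. In alternative (I), Lemma~\ref{lem:I} gives $2\beta\ge2\Delta$. In alternative (II), Lemma~\ref{lem:II} gives $2\beta\ge\Phi(R,B)\ge2\Delta$.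

\emph{Case $\frac13<\tau<\frac12$.} Now $\rho=\tau$ and $\kappa-\tau<1-2\tau<\frac13$, so Proposition~\ref{prop:transfer} applies. Since $\kappa<1-\tau<2\tau$, alternative (I) is impossible. In alternative (II), Lemma~\ref{lem:4gamma} and \eqref{eq:Delta} give $2\beta\ge\Phi(R,B)\ge4\gamma\ge2\Delta$.

This proves Proposition~\ref{prop:layer}, and with it Theorems~\ref{thm:main} and~\ref{thm:rate}. \qed

\begin{thebibliography}{9}

\bibitem{BCN} Brouwer, Cohen and Neumaier, \emph{Distance-Regular Graphs}.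

\bibitem{Del} Delsarte, 1973.

\bibitem{slides} \emph{Intersection Theorems For Finite Sets}, \texttt{https://www.renyi.hu/conferences/erdos100/slides/mubayi.pdf}.

\end{thebibliography}
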